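# Ideal and worst-case GMRES for a Jordan block

## 1. Residual polynomials, Jordan blocks, maximal singular vectors

Throughout, $\|\cdot\|$ is the Euclidean norm of a vector and the induced spectral norm of a matrix. For $k\ge 1$ let $\pi_k$ be the set of real polynomials $p$ of degree at most $k$ with $p(0)=1$.

**Definition (GMRES residual).** Let $A\in\mathbb R^{n\times n}$ be nonsingular and let $b\in\mathbb R^n$, $\|b\|=1$. GMRES with $x_0=0$ applied to $Ax=b$ produces residuals $r_k$ with
$$\|r_k\|=\min_{p\in\pi_k}\|p(A)b\|.$$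
Since $p(A)b$ runs through the affine space $b+\mathrm{span}\{Ab,\dots,A^kb\}$, this is a least-squares problem. The minimum is attained, and $p$ attains it exactly when $p(A)b\perp A^ib$ for $i=1,\dots,k$.

Example. Let $A=\begin{bmatrix}1&1\\0&1\end{bmatrix}$, $b=e_2$, $k=1$. Then $Ab=(1,1)^T$. The best $p(z)=1-cz$ has $c=1/2$, the residual is $(-\tfrac12,\tfrac12)^T$, and $\|r_1\|=1/\sqrt2$.

**Definition (worst-case and ideal values).** The worst-case GMRES value and the ideal GMRES value of $A$ at step $k$ are
$$\max_{b\in\mathbb R^n,\ \|b\|=1}\ \min_{p\in\pi_k}\|p(A)b\|\qquad\text{and}\qquad \min_{p\in\pi_k}\|p(A)\| .$$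
The maximum exists, because $b\mapsto\min_p\|p(A)b\|$ is an infimum of continuous functions, hence upper semicontinuous, and the unit sphere is compact. The minimum on the right exists because $\{p(A):p\in\pi_k\}$ is an affine, hence closed, set of matrices. Since $\|p(A)b\|\le\|p(A)\|$ for unit $b$,
$$\max_{\|b\|=1}\ \min_{p\in\pi_k}\|p(A)b\|\ \le\ \min_{p\in\pi_k}\|p(A)\| .\tag{1}$$
If $k$ is smaller than the degree of the minimal polynomial of $A$, the minimizer $\varphi_k\in\pi_k$ on the right is unique (Greenbaum and Trefethen, 1994). It is called the $k$th ideal GMRES polynomial.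

Example. Let $A=\mathrm{diag}(1,-1)$, $k=1$. Then $\|I-cA\|=\max(|1-c|,|1+c|)\ge1$, with equality at $c=0$, so the ideal value is $1$. For $b=(1,1)^T/\sqrt2$ we have $Ab\perp b$, so $\min_c\|b-cAb\|=1$. The two values agree.

**Definition (shift, Jordan block, triangular Toeplitz matrices).** Let $N\in\mathbb R^{n\times n}$ be the nilpotent shift, $Ne_1=0$ and $Ne_j=e_{j-1}$ for $j\ge2$. The Jordan block is $J_\lambda=\lambda I+N$. The real upper triangular Toeplitz matrices form the commutative algebra $\mathcal T=\{q(N):q\in\mathbb R[z]\}$.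

Example. For $n=3$ and $q(z)=c_0+c_1z+c_2z^2$,
$$q(N)=\begin{bmatrix}c_0&c_1&c_2\\0&c_0&c_1\\0&0&c_0\end{bmatrix}.$$
Every polynomial in $J_\lambda$ is a polynomial in $N$, so $p(J_\lambda)\in\mathcal T$.

**Definition (maximal right singular vectors).** For a matrix $M$ with $\delta=\|M\|$ put $V=\{v:\|Mv\|=\delta\|v\|\}$. The matrix $\delta^2I-M^TM$ is positive semidefinite and $\langle(\delta^2I-M^TM)v,v\rangle=\delta^2\|v\|^2-\|Mv\|^2$. Hence $V=\ker(\delta^2I-M^TM)$, which is a nonzero subspace.

Example. For $M=\frac15\begin{bmatrix}2&3\\0&2\end{bmatrix}$ we have $M^TM=\frac1{25}\begin{bmatrix}4&6\\6&13\end{bmatrix}$, with eigenvalues $\frac{16}{25}$ and $\frac1{25}$. So $\delta=\frac45$, and $V$ is spanned by $(1,2)^T$.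

## 2. Do the two values agree for $J_\lambda$?

In words: does the best polynomial against all starting vectors at once do no worse than the best polynomial chosen after the worst starting vector has been revealed?

For general $A$ the inequality (1) can be strict; Toh (1997) gives a $4\times4$ example with $k=3$. Equality is known if $A$ is normal, if $k=1$, or if $\varphi_k(A)$ has a simple maximal singular value (Greenbaum and Gurvits 1994; Joubert 1994). For triangular Toeplitz $A$, one of the two values is $1$ if and only if the other is (Faber et al., 1996). The problem, taken from "Ideal GMRES and polynomial numerical hull for a Jordan block", asks whether, for every $\lambda>0$, every $n$ and every $1\le k\le n-1$,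
$$\max_{\|b\|=1}\min_{p\in\pi_k}\|p(J_\lambda)b\|=\min_{p\in\pi_k}\|p(J_\lambda)\| .$$

The answer is yes. It comes from a statement about affine sets of Toeplitz matrices.

**Theorem 1.** Let $M_0\in\mathcal T$ and let $\mathcal L\subset\mathcal T$ be a linear subspace. Then
$$\max_{b\in\mathbb R^n,\ \|b\|=1}\ \min_{X\in M_0+\mathcal L}\|Xb\|=\min_{X\in M_0+\mathcal L}\|X\| .$$

**Corollary 2.** Ideal and worst-case GMRES coincide for $J_\lambda$ for all $\lambda$, $n$, $k$; in particular for every $\lambda>0$, every $n$ and every $1\le k\le n-1$. The same holds for every real triangular Toeplitz matrix $A$.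

Corollary 2 follows at once. For upper triangular Toeplitz $A$, take $M_0=I$ and $\mathcal L=\mathrm{span}\{A,\dots,A^k\}\subset\mathcal T$; then $M_0+\mathcal L=\{p(A):p\in\pi_k\}$. If $A$ is lower triangular Toeplitz and $R$ is the permutation matrix reversing the basis, then $RAR$ is upper triangular Toeplitz. Moreover $\|p(RAR)\|=\|p(A)\|$ and $\|p(RAR)Rb\|=\|p(A)b\|$, so both values are unchanged.

## 3. The cases $n=2,\ k=1$ and $n=4,\ k=2$ by hand

The following criterion lets us check small cases, and it is also the target of the whole proof.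

**Lemma 3.** Let $M=p(A)$ with $p\in\pi_k$, and let $b$ be a real unit vector with $\|Mb\|=\|M\|$ and $\langle A^ib,Mb\rangle=0$ for $i=1,\dots,k$. Then the worst-case value and the ideal value both equal $\|M\|$.

Proof. By orthogonality, $p$ attains the least-squares minimum for $b$. So the worst-case value is at least $\|Mb\|=\|M\|$, and the ideal value is at most $\|M\|$. Now use (1).

Let $n=2$, $k=1$, so $J_\lambda=\begin{bmatrix}\lambda&1\\0&\lambda\end{bmatrix}$.

Suppose $0<\lambda\le\frac12$. Take $p=1$, $M=I$; every unit vector is maximal. We need $\langle J_\lambda b,b\rangle=\lambda+b_1b_2=0$. Over unit vectors, $b_1b_2$ fills $[-\frac12,\frac12]$, so such a $b$ exists. Both values are $1$.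

Suppose $\lambda\ge\frac12$. Put $\delta=\frac{4\lambda}{1+4\lambda^2}$, $c=\delta\bigl(1-\frac1{4\lambda^2}\bigr)$ and $p(z)=1-cz$. Then
$$1-c\lambda=1-\frac{4\lambda^2-1}{4\lambda^2+1}=\frac2{1+4\lambda^2}=\frac\delta{2\lambda},\qquad M=p(J_\lambda)=\begin{bmatrix}\frac{\delta}{2\lambda}&-c\\[2pt]0&\frac\delta{2\lambda}\end{bmatrix}.$$
With $b=(1,-2\lambda)^T/\sqrt{1+4\lambda^2}$ one finds $Mb=\delta\,(2\lambda,-1)^T/\sqrt{1+4\lambda^2}$. Further, $M^TM$ maps $(1,-2\lambda)^T$ to
$$\delta\, M^T\begin{bmatrix}2\lambda\\-1\end{bmatrix}=\delta\begin{bmatrix}\delta\\-2\lambda c-\frac{\delta}{2\lambda}\end{bmatrix}=\delta^2\begin{bmatrix}1\\-2\lambda\end{bmatrix}.$$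
So $\delta$ is a singular value of $M$. The other one is $|\det M|/\delta=\delta/(4\lambda^2)\le\delta$, hence $\|M\|=\delta$. Finally $J_\lambda b$ is a multiple of $(1,2\lambda)^T$, which is orthogonal to $(2\lambda,-1)^T$. By Lemma 3 both values are $\frac{4\lambda}{1+4\lambda^2}$.

Now let $n=4$, $k=2$, $\lambda=1$, and take $p(z)=1-\frac65z+\frac35z^2=\frac25+\frac35(z-1)^2$. Then
$$M=p(J_1)=\tfrac25I+\tfrac35N^2=\frac15\begin{bmatrix}2&0&3&0\\0&2&0&3\\0&0&2&0\\0&0&0&2\end{bmatrix}.$$
On the coordinates $\{1,3\}$ and on $\{2,4\}$ this is the $2\times2$ matrix of the last example of Section 1. So $\|M\|=\frac45$, and $V$ has dimension two, with orthonormal basis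
$$v_1=\tfrac1{\sqrt5}(1,0,2,0)^T,\qquad v_2=\tfrac1{\sqrt5}(0,1,0,2)^T .$$
The vector $b=\frac1{\sqrt2}(v_2-v_1)=\frac1{\sqrt{10}}(-1,1,-2,2)^T$ satisfies
$$Mb=\tfrac45\tfrac1{\sqrt{10}}(-2,2,-1,1)^T,\qquad J_1b=\tfrac1{\sqrt{10}}(0,-1,0,2)^T,\qquad J_1^2b=\tfrac1{\sqrt{10}}(-1,-1,2,2)^T,$$
and both inner products with $Mb$ vanish. By Lemma 3 both values are $\frac45$.

However, $v_1$ and $v_2$ do not work: $\langle J_1v_1,Mv_1\rangle=\frac4{25}(1,2,2,0)\cdot(2,0,1,0)=\frac{16}{25}\ne0$, and similarly $\langle J_1v_2,Mv_2\rangle=\frac4{25}(1,1,2,2)\cdot(0,2,0,1)=\frac{16}{25}$. So a maximal singular vector must be chosen with care.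

## 4. The optimality certificate, and a set that need not be convex

The sensible first attempt is to take a minimizer $M$ of $\|X\|$ over the affine set and use first-order optimality to find a maximal singular vector $v$ with $\langle Xv,Mv\rangle=0$ for every direction $X$. Optimality does give the following.

**Step 1 (certificate of optimality).** The purpose of this step is to turn minimality of $\|M\|$ into orthogonality relations. It uses no Toeplitz structure. Let $M_0$ be a real matrix, $\mathcal L$ a linear space of real matrices of the same size, $M$ a minimizer of $\|X\|$ over $M_0+\mathcal L$, $\delta=\|M\|>0$, and $V$ as in Section 1. Then there are $v_1,\dots,v_r\in V\setminus\{0\}$ with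
$$\sum_j\|v_j\|^2=1\qquad\text{and}\qquad\sum_j\langle Xv_j,Mv_j\rangle=0\quad\text{for all }X\in\mathcal L .\tag{2}$$

If $\mathcal L=\{0\}$, take one unit vector of $V$. Otherwise let $X_1,\dots,X_m$ be a basis of $\mathcal L$ and put
$$S=\bigl\{(\langle X_iv,Mv\rangle)_{i=1}^m:\ v\in V,\ \|v\|=1\bigr\}\subset\mathbb R^m .$$
$S$ is compact, hence so is its convex hull $\operatorname{conv}S$. If $0\in\operatorname{conv}S$, there are unit vectors $v_j'\in V$ and weights $t_j>0$, $\sum t_j=1$, with $\sum_jt_j\langle X_iv_j',Mv_j'\rangle=0$ for all $i$. Then $v_j=\sqrt{t_j}\,v_j'$ satisfy (2).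

Suppose $0\notin\operatorname{conv}S$. Strict separation gives $y\in\mathbb R^m$ and $c>0$ with $y\cdot\sigma\ge2c$ for all $\sigma\in S$. With $X=\sum y_iX_i\in\mathcal L$ this says $\langle Xv,Mv\rangle\ge2c$ for all unit $v\in V$. Let $U$ be the set of unit vectors $v$, in the whole space, with $\langle Xv,Mv\rangle>c$. It is relatively open in the unit sphere and contains the unit sphere of $V$. On the compact complement of $U$ in the unit sphere we have $\|Mv\|<\delta$, so there is $\eta>0$ with $\|Mv\|^2\le\delta^2-\eta$ there. Expand $\|(M-tX)v\|^2=\|Mv\|^2-2t\langle Xv,Mv\rangle+t^2\|Xv\|^2$ for $t>0$. Then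
$$\|(M-tX)v\|^2\le\delta^2-2tc+t^2\|X\|^2\quad(v\in U),$$
$$\|(M-tX)v\|^2\le\delta^2-\eta+2t\delta\|X\|+t^2\|X\|^2\quad(\|v\|=1,\ v\notin U).$$
For small $t>0$ both bounds are below $\delta^2$, so $\|M-tX\|<\delta$. Since $M-tX\in M_0+\mathcal L$, this contradicts minimality, and Step 1 is done.

If $V$ is a line, then $S$ is one point (the vectors $v$ and $-v$ give the same values), so $\operatorname{conv}S=S$ and one vector suffices. If $\dim V\ge2$, we know only $0\in\operatorname{conv}S$, while we need $0\in S$. Here $S$ is the image of a sphere under several quadratic forms, and it need not be convex. This is the exact point where the approach stops, and for arbitrary matrices it cannot be repaired, as the following example shows.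

Let $M_0=I\in\mathbb R^{2\times2}$ and let $\mathcal L$ be spanned by $\begin{bmatrix}1&0\\0&-1\end{bmatrix}$ and $\begin{bmatrix}0&1\\1&0\end{bmatrix}$. A combination with coefficients $x,y$ has eigenvalues $\pm\sqrt{x^2+y^2}$, so the symmetric matrix $I+X$ has norm $1+\sqrt{x^2+y^2}$, and the minimum of $\|I+X\|$ is $1$, at $M=I$. Here $V=\mathbb R^2$ and $S=\{(b_1^2-b_2^2,\,2b_1b_2):\|b\|=1\}$ is the unit circle: $0$ is in its convex hull but not in $S$. And for each unit $b$, let $H\in\mathcal L$ be the reflection with $Hb=b$ (symmetric, trace zero, eigenvalues $\pm1$); then $(I-H)b=0$. So $\max_b\min_X\|Xb\|=0$ while $\min_X\|X\|=1$.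

## 5. Vectors as polynomials on the unit circle

Why should Toeplitz matrices be better? First take $M=I$, as in the case $n=2$, $\lambda\le\frac12$. For $X=x(N)$ with $x(z)=\sum_m x_mz^m$,
$$\langle x(N)v,v\rangle=\sum_{m}x_m\sum_{j}v_jv_{j+m}.$$
Only the autocorrelations $\sum_jv_jv_{j+m}$ enter. These are the Fourier coefficients of $|v|^2$ if $v$ is read as a polynomial on the circle. We set this up.

**Definition ($H^2$, $H^\infty$).** $H^2$ is the Hilbert space of power series $u(z)=\sum_{m\ge0}c_mz^m$ with $\|u\|^2=\sum|c_m|^2<\infty$. Such $u$ is analytic in the open unit disk $\mathbb D$ and has boundary values almost everywhere (a.e.) on $|z|=1$, with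
$$\langle u,v\rangle=\frac1{2\pi}\int_0^{2\pi}u\,\overline v\,d\theta .$$
$H^\infty$ is the set of bounded analytic $f$ in $\mathbb D$, with $\|f\|_\infty=\sup_{\mathbb D}|f|$. Its boundary values satisfy $|f|\le\|f\|_\infty$ a.e. For $v\in H^2$ we have $fv\in H^2$ and $\|fv\|^2=\frac1{2\pi}\int|f|^2|v|^2d\theta\le\|f\|_\infty^2\|v\|^2$.

Example. $1/(1-z/2)=\sum2^{-m}z^m$ has squared norm $\sum4^{-m}=\frac43$. The function $f(z)=\frac{1+2z}{2+z}$ is in $H^\infty$, and $|f|=1$ on the circle because $|1+2z|=|\bar z+2|=|z+2|$ there.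

**Definition (the polynomial model).** Let $\mathcal P$ be the real polynomials of degree at most $n-1$, and identify $e_j$ with $z^{n-j}$. The Euclidean inner product on $\mathbb R^n$ becomes that of $H^2$. Let $P$ be the orthogonal projection of $H^2$ onto the (complex) polynomials of degree at most $n-1$; it truncates Taylor series.

Then $N$ acts as $v\mapsto P(zv)$: indeed $z\cdot z^{n-j}=z^{n-(j-1)}$, and for $j=1$ the result $z^n$ is cut off. Terms of degree at least $n$ stay so under multiplication by $z$, so iterating gives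
$$q(N)v=P(qv)\qquad(v\in\mathcal P).\tag{3}$$
Example. For $n=2$, $q=1+z$, $v=z$: $qv=z+z^2$, so $q(N)v=z$; indeed $\begin{bmatrix}1&1\\0&1\end{bmatrix}e_1=e_1$.

For $M=I$ we get $\langle x(N)v,v\rangle=\langle P(xv),v\rangle=\langle xv,v\rangle=\frac1{2\pi}\int x|v|^2d\theta$, which is linear in the density $|v|^2$. So if $\sum_j|v_j|^2$ is again of the form $|v|^2$ with $v\in\mathcal P$, the certificate (2) collapses to one vector. That is what the Fejér–Riesz theorem provides.

**Lemma 4 (Fejér–Riesz).** If $t(\theta)=\sum_{|m|\le s}c_me^{im\theta}\ge0$ for all $\theta$, then $t(\theta)=|w(e^{i\theta})|^2$ for a polynomial $w$ of degree at most $s$. If the $c_m$ are real, $w$ can be chosen real.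

Proof. If $t\equiv0$, take $w=0$. Otherwise $t$ is real, so $c_{-m}=\overline{c_m}$; let $d$ be the largest index with $c_d\ne0$. The polynomial $Q(z)=\sum_{|m|\le d}c_mz^{m+d}$ has degree $2d$, $Q(0)=c_{-d}\neq0$, and $Q(z)=z^{2d}\,\overline{Q(1/\bar z)}$. So its zeros off the circle come in pairs $\zeta,1/\bar\zeta$ of equal multiplicity. On the circle $Q(e^{i\theta})=e^{id\theta}t(\theta)$, and a nonnegative real-analytic function has zeros of even order, so zeros of $Q$ on the circle have even multiplicity. Let $\zeta_1,\dots,\zeta_d$ list the zeros outside the closed disk with their multiplicities and the zeros on the circle with half their multiplicities. Then $Q(z)=C\prod_{j=1}^d(z-\zeta_j)(z-1/\bar\zeta_j)$. For $|z|=1$ we have $|z-1/\bar\zeta|=|\bar\zeta z-1|/|\zeta|=|z-\zeta|/|\zeta|$. Hence on the circle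
$$t=|Q|=|C|\prod_j\frac{|z-\zeta_j|^2}{|\zeta_j|},\qquad\text{and}\qquad w(z)=\Bigl(\frac{|C|}{\prod_j|\zeta_j|}\Bigr)^{1/2}\prod_j(z-\zeta_j)$$
has $|w|^2=t$ there. If the $c_m$ are real, $Q$ is real, the list $\zeta_1,\dots,\zeta_d$ is closed under conjugation with multiplicities, and $w$ is real.

Example (a collapse). Let $n=2$, $k=1$, $\lambda=\frac14$, $M=I$. Since $\langle J_\lambda v,v\rangle=\frac14\|v\|^2+v_1v_2$, the vectors $v_1=\sqrt{3/8}\,(1,-1)^T$ and $v_2=\sqrt{1/8}\,(1,1)^T$ give $\frac34\left(-\frac14\right)+\frac14\cdot\frac34=0$ in (2). As polynomials they are $\sqrt{3/8}\,(z-1)$ and $\sqrt{1/8}\,(z+1)$, and $|v_1|^2+|v_2|^2=\frac38(2-2\cos\theta)+\frac18(2+2\cos\theta)=1-\frac12\cos\theta$. This equals $|w|^2$ for $w=\cos15^\circ-z\sin15^\circ$, because $2\sin15^\circ\cos15^\circ=\frac12$. So $b=(-\sin15^\circ,\cos15^\circ)^T$, and indeed $b_1b_2=-\frac14$.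

For general $M$ the truncation interferes. With $n=2$ and $q=1+z$, the vectors $v=z$ and $v=1$ have the same density $|v|^2=1$, but $\|P(qz)\|^2=1$ and $\|P(q\cdot1)\|^2=2$. So $\|Mv\|$ is not a function of $|v|^2$. We only need vectors $v\in V$, however, and for them the truncation can be removed by replacing $q$ by another function with the same first $n$ Taylor coefficients.

**Fact 5 (Carathéodory–Fejér 1911; Schur 1917; Sarason 1967).** If $\|q(N)\|\le\delta$, there is $f$ analytic in $\mathbb D$ with $\sup_{\mathbb D}|f|\le\delta$ and $f(z)\equiv q(z)\pmod{z^n}$.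

Example. Let $n=4$ and $q=\frac25+\frac35z^2$, so $\|q(N)\|=\frac45$ by Section 3. The function $f(z)=\frac45\cdot\frac{1+2z^2}{2+z^2}$ has $|f|=\frac45$ on the circle, $f(0)=\frac25$ and $z^2$-coefficient $\frac45\cdot\frac{2\cdot2-1}{4}=\frac35$. It is even, so $f\equiv q\pmod{z^4}$. For $v=z^2+2$, which is $(0,1,0,2)^T$, a maximal singular vector, $fv=\frac45(1+2z^2)$ is a polynomial of degree less than $4$: nothing is cut off.

## 6. Proof of Theorem 1

For every unit $b$ and every $X$ we have $\|Xb\|\le\|X\|$, so "$\le$" holds and only "$\ge$" needs proof. The minimum on the right is attained, because $M_0+\mathcal L$ is closed in a finite-dimensional space. Let $M=q(N)$ be a minimizer and $\delta=\|M\|$. If $\delta=0$, both sides are $0$. Let $\delta>0$, let $V=\{v\in\mathcal P:\|Mv\|=\delta\|v\|\}$, and let $v_1,\dots,v_r\in V\setminus\{0\}$ be the vectors from Step 1, satisfying (2).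

**Step 2 (removing the truncation on $V$).** The purpose of this step is to show that on $V$ the matrix $M$ is plain multiplication by one function of constant modulus on the circle. Take $f$ from Fact 5 for $q$ and $\delta$. Then $f-q=z^nh$ with $h\in H^\infty$, so for $v\in\mathcal P$ the function $(f-q)v\in z^nH^2$ is killed by $P$, and (3) gives
$$Mv=P(fv)\qquad(v\in\mathcal P).\tag{4}$$
If $v\in V$, then
$$\delta\|v\|\ge\|fv\|\ge\|P(fv)\|=\|Mv\|=\delta\|v\| .$$
Equality holds throughout. From $\|P(fv)\|=\|fv\|$ we get $P(fv)=fv$, that is,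
$$fv=Mv\in\mathcal P\qquad(v\in V).\tag{5}$$
From $\|fv\|=\delta\|v\|$ we get $\int(\delta^2-|f|^2)|v|^2d\theta=0$ with a nonnegative integrand. A nonzero polynomial $v$ vanishes at only finitely many points of the circle, so, as $V\ne\{0\}$,
$$|f|=\delta\quad\text{a.e. on }|z|=1.\tag{6}$$

**Step 3 (a common factor of all vectors in $V$).** The purpose of this step is to describe $V$ closely enough that a new density can be turned back into an element of $V$. Put $u_1=Mv_1$; it is nonzero because $\|u_1\|=\delta\|v_1\|$. Divide the real polynomials $v_1,u_1$ by their greatest common divisor to obtain coprime real polynomials $a,g$. By (5), $fv_1=u_1$ in $\mathbb D$, hence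
$$fa=g\quad\text{in }\mathbb D.\tag{7}$$
Let $v\in V$ and $u=Mv$. Multiplying $fv=u$ by $a$ and using (7) gives $gv=au$ in $\mathbb D$, hence as polynomials. Since $a$ and $g$ are coprime, $a\mid v$. Write $v=aw$ with $w$ real; then $u=gw$. Since $v$ and $u$ have degree at most $n-1$,
$$v=aw,\qquad Mv=gw,\qquad \deg w\le s:=n-1-\max(\deg a,\deg g).\tag{8}$$
In particular $v_j=aw_j$ with real $w_j$, $\deg w_j\le s$. As $w_1\ne0$, we have $s\ge0$.

Conversely, if $w$ is real with $\deg w\le s$ and $v=aw$, then $v\in\mathcal P$ and $fv=gw\in\mathcal P$ by (7). So (4) gives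
$$Mv=P(fv)=fv,\qquad\|Mv\|=\|fv\|=\delta\|v\|\tag{9}$$
by (6), and $v\in V$.

**Step 4 (collapsing to one vector).** The purpose of this step is to replace $v_1,\dots,v_r$ by a single $v\in V$ with the same density. On $|z|=1$, $\sum_j|w_j|^2$ is a nonnegative trigonometric polynomial of degree at most $s$ with real coefficients. By Lemma 4 there is a real polynomial $w$, $\deg w\le s$, with $|w|^2=\sum_j|w_j|^2$ on the circle. Put $v=aw$. On $|z|=1$,
$$|v|^2=|a|^2\sum_j|w_j|^2=\sum_j|v_j|^2,\qquad\text{so}\qquad\|v\|^2=\sum_j\|v_j\|^2=1 .\tag{10}$$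
By (9), $Mv=fv$ and $\|Mv\|=\delta$. Let $X=x(N)\in\mathcal L$. Since $fv$ lies in the range of the orthogonal projection $P$,
$$\langle Xv,Mv\rangle=\langle P(xv),fv\rangle=\langle xv,fv\rangle=\frac1{2\pi}\int_0^{2\pi}x\,\overline f\,|v|^2\,d\theta .\tag{11}$$
The same computation holds for each $v_j$, because $Mv_j=fv_j\in\mathcal P$ by (5). With (10) and (2),
$$\langle Xv,Mv\rangle=\sum_j\frac1{2\pi}\int_0^{2\pi}x\,\overline f\,|v_j|^2\,d\theta=\sum_j\langle Xv_j,Mv_j\rangle=0 .$$

**Step 5 (conclusion).** The purpose of this step is to read off the equality of the two values. Every element of $M_0+\mathcal L$ is $M+X$ with $X\in\mathcal L$, and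
$$\|(M+X)v\|^2=\|Mv\|^2+2\langle Xv,Mv\rangle+\|Xv\|^2=\delta^2+\|Xv\|^2\ge\delta^2 .$$
So $\min_{Y\in M_0+\mathcal L}\|Yv\|\ge\delta$ for the real unit vector $v$. On the other hand, $\min_Y\|Yb\|\le\|Mb\|\le\delta$ for every unit $b$. The maximum over $b$ equals $\delta$ and is attained at $v$. This proves Theorem 1, and with it Corollary 2.

## 7. All worst-case starting vectors of $J_\lambda$

**Proposition 6.** Let $\lambda>0$ and $1\le k\le n-1$. Let $\varphi_k$ be the ideal GMRES polynomial of $J_\lambda$, $M=\varphi_k(J_\lambda)$, $\delta=\|M\|$, and let $V,f,a,g,s$ be as in Section 6.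

1. A real unit vector $b$ is worst-case, i.e. $\min_{p\in\pi_k}\|p(J_\lambda)b\|=\delta$, if and only if $b\in V$ and $\langle J_\lambda^ib,Mb\rangle=0$ for $i=1,\dots,k$. In that case the $k$th GMRES polynomial for $b$ may be taken to be $\varphi_k$.
2. $V=\{aw: w\text{ real},\ \deg w\le s\}$, and $b=aw$ with $\|b\|=1$ is worst-case if and only if
$$\int_0^{2\pi}(\lambda+e^{i\theta})^i\,\overline f\,|b|^2\,d\theta=0\qquad\text{for }i=1,\dots,k$$
(in the power, $i$ is the index; in $e^{i\theta}$ it is the imaginary unit). This depends only on $|w|^2$ on the unit circle. Hence reflecting zeros of $w$ in the unit circle (conjugate pairs together), with the corresponding normalization, gives further worst-case vectors. The set $\{|b|^2:b\text{ worst-case}\}$ is convex.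

Here $\delta>0$: if $\varphi_k(J_\lambda)=0$, the nonzero polynomial $\varphi_k$ of degree at most $k<n$ would be divisible by the minimal polynomial $(z-\lambda)^n$.

**Proof of part 1.** If $b$ is worst-case, then $\delta=\min_p\|p(J_\lambda)b\|\le\|\varphi_k(J_\lambda)b\|\le\delta$. So $b\in V$, and $\varphi_k$ attains the least-squares minimum for $b$, which is equivalent to $Mb\perp J_\lambda^ib$ for $i=1,\dots,k$. Conversely, if $b\in V$ satisfies these orthogonalities, then $\|(M+X)b\|^2=\delta^2+\|Xb\|^2\ge\delta^2$ for every $X\in\mathrm{span}\{J_\lambda,\dots,J_\lambda^k\}$, with equality for $X=0$.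

**Proof of part 2.** The two inclusions for $V$ are (8) and (9). By (11) with $x(z)=(\lambda+z)^i$, the integral equals $2\pi\langle J_\lambda^ib,Mb\rangle$, so the criterion is that of part 1. Since $|b|^2=|a|^2|w|^2$ on the circle, both the criterion and $\|b\|=1$ depend only on $|w|^2$.

To reflect a zero $\zeta$ of $w$, replace the factor $z-\zeta$ by $1-\bar\zeta z$. On $|z|=1$ the modulus does not change, since $|1-\bar\zeta z|=|\bar z-\bar\zeta|$, and the degree does not grow. If conjugate zeros are treated together, $w$ stays real. So the new $aw$ is again a worst-case unit vector.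

For convexity, let $aw^{(1)},aw^{(2)}$ be worst-case and $0\le t\le1$. By Lemma 4, $t|w^{(1)}|^2+(1-t)|w^{(2)}|^2=|w|^2$ on the circle with $w$ real, $\deg w\le s$. The density $|aw|^2$ is the convex combination of the two densities, so $\|aw\|=1$, and the conditions, being linear in the density, hold for $aw$.

Example. For $n=4$, $k=2$, $\lambda=1$ we have $a=z^2+2$, $g=\frac45(1+2z^2)$ and $s=1$. So $b=(z^2+2)(w_0+w_1z)/\sqrt5=w_0v_2+w_1v_1$ with $w_0^2+w_1^2=1$. Here
$$\langle J_1b,Mb\rangle=\tfrac4{25}\,(w_0+w_1,\ w_0+2w_1,\ 2w_0+2w_1,\ 2w_0)\cdot(2w_1,\ 2w_0,\ w_1,\ w_0)=\tfrac{16}{25}(1+2w_0w_1),$$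
which vanishes only for $w_1=-w_0$. So up to sign the vector $b$ of Section 3 is the only worst-case vector. For $n=2$, $k=1$, $\lambda=\frac14$, reflecting the zero of $\cos15^\circ-z\sin15^\circ$ gives $z\cos15^\circ-\sin15^\circ$, that is, $(\cos15^\circ,-\sin15^\circ)^T$, again with $b_1b_2=-\frac14$.

## 8. Contractions of defect one and closed convex sets

The same proof works when $N$ is replaced by a contraction $T$ with $\operatorname{rank}(I-T^*T)=1$ ("defect one") and spectral radius below $1$. Example: $N$ itself, since $I-N^*N=e_1e_1^*$. Another example, with distinct eigenvalues $\pm\frac12$, is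
$$T=\begin{bmatrix}\frac12&\frac34\\0&-\frac12\end{bmatrix},\qquad I-T^*T=\begin{bmatrix}\frac34&-\frac38\\-\frac38&\frac3{16}\end{bmatrix},$$
where $I-T^*T$ has determinant $0$ and positive trace, hence is positive semidefinite of rank one, and $\|T\|\le1$.

**Theorem 7.** Let $\mathbb F=\mathbb R$ or $\mathbb C$. Let $T\in\mathbb F^{n\times n}$ satisfy $\|T\|\le1$, $\operatorname{rank}(I-T^*T)=1$, and spectral radius $<1$. Let $\mathcal C$ be a nonempty closed convex subset of $\{h(T):h\in\mathbb F[z]\}$. Then
$$\max_{b\in\mathbb F^n,\ \|b\|=1}\ \inf_{X\in\mathcal C}\|Xb\|=\min_{X\in\mathcal C}\|X\| .$$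
In particular, ideal and worst-case GMRES coincide at every step $k$ for every matrix $A=h(T)$, $h\in\mathbb F[z]$, with real (resp. complex) polynomials and vectors.

For the last sentence take $\mathcal C=\{p(A)\}$, with $p$ over $\mathbb F$, $\deg p\le k$, $p(0)=1$: an affine subspace of $\{h(T)\}$. With $T=N$, and reversal of the basis in the lower triangular case, this covers all real or complex triangular Toeplitz matrices, including Jordan blocks with arbitrary complex eigenvalue.

Two recalled theorems are needed. Let $S$ be the shift $u\mapsto zu$ on $H^2$; its adjoint $S^*$ is the backward shift of coefficients. Sarason's theorem (*Generalized interpolation in $H^\infty$*, Trans. AMS 1967), in the case needed: if $\Theta$ is a finite Blaschke product, $K=H^2\ominus\Theta H^2$, $P$ the projection onto $K$, and $B$ an operator on $K$ commuting with $PS|_K$, then there is $f\in H^\infty$ with $\|f\|_\infty=\|B\|$ and $Bv=P(fv)$ for $v\in K$. (For $\Theta=z^n$, $K$ is the space of polynomials of degree at most $n-1$.) Sion's minimax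 theorem, in the case needed: if $\mathcal R$ is compact convex and $\mathcal Y$ is convex in finite-dimensional real spaces, and $F(\rho,D)$ is $\mathbb R$-bilinear, then $\max_{\rho\in\mathcal R}\inf_{D\in\mathcal Y}F=\inf_{D\in\mathcal Y}\max_{\rho\in\mathcal R}F$.

**Step A (a function model for $T$).** The purpose of this step is to realize $T$ as a truncated multiplication by $z$. The matrices $T^*T$ and $TT^*$ have the same eigenvalues with multiplicity. So $I-TT^*$ is positive semidefinite of rank one, $I-TT^*=cc^*$ with $0\ne c\in\mathbb F^n$. Put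
$$F_x(z)=\sum_{m\ge0}(c^*T^{*m}x)\,z^m\qquad(x\in\mathbb F^n).$$
Since
$$\|T^{*m}x\|^2-\|T^{*(m+1)}x\|^2=\langle(I-TT^*)T^{*m}x,T^{*m}x\rangle=|c^*T^{*m}x|^2$$
and $T^{*m}\to0$ (spectral radius below $1$), summation gives $\|F_x\|=\|x\|$. So $x\mapsto F_x$ is an isometry into $H^2$, with $\mathbb F$-coefficients. Clearly $F_{T^*x}=S^*F_x$.

Let $\alpha_1,\dots,\alpha_n\in\mathbb D$ be the eigenvalues of $T$, let $\chi(z)=\prod_i(z-\bar\alpha_i)=\sum_{i=0}^n\chi_iz^i$ be the characteristic polynomial of $T^*$, and put
$$\omega(z)=z^n\chi(1/z)=\sum_i\chi_iz^{n-i}=\prod_i(1-\bar\alpha_iz).$$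
With $\gamma_m=c^*T^{*m}x$, the coefficient of $z^{m+n}$ in $\omega F_x$ for $m\ge0$ is $\sum_i\chi_i\gamma_{m+i}=c^*T^{*m}\chi(T^*)x=0$ by Cayley–Hamilton. So $\omega F_x$ is a polynomial of degree at most $n-1$. The isometry is injective, so by dimension its range is
$$K=\{p/\omega:\ \deg p\le n-1\}\quad(\mathbb F\text{-coefficients}).$$

Inside $H^2$ we use the complexification of $K$ if $\mathbb F=\mathbb R$ and write $K$ for it too when no confusion arises. We claim $K=H^2\ominus\Theta H^2$ with $\Theta=\prod_i\frac{z-\alpha_i}{1-\bar\alpha_iz}$. On the circle $|\Theta|=1$, so $\overline\Theta\,p/\omega=\frac1\Theta\cdot\frac p\omega=p/\prod_i(z-\alpha_i)$. This is analytic in $|z|\ge1$ and $O(1/z)$ at infinity, hence a series in the powers $z^{-1},z^{-2},\dots$ and orthogonal to $H^2$. So $\langle p/\omega,\Theta h\rangle=\langle\overline\Theta p/\omega,h\rangle=0$ for $h\in H^2$, and $K\subset H^2\ominus\Theta H^2$. On the other side, $\omega^{\pm1}$ are bounded in $\mathbb D$, so $\Theta H^2=\prod_i(z-\alpha_i)H^2$. This consists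 of the $h\in H^2$ that vanish at the $\alpha_i$ with multiplicity, which is $n$ linear conditions; they are independent because Hermite interpolation by polynomials of degree at most $n-1$ is always solvable. So $H^2\ominus\Theta H^2$ has dimension $n$, and equality holds.

Let $P$ be the projection onto $K$. From
$$\langle F_{Tx},F_y\rangle=\langle Tx,y\rangle=\langle x,T^*y\rangle=\langle F_x,S^*F_y\rangle=\langle SF_x,F_y\rangle$$
we get $F_{Tx}=PSF_x$. That is, $T$ becomes $PS|_K$. Since $K^\perp=\Theta H^2$ is $S$-invariant, $PSP=PS$, so $(PS|_K)^m=PS^m|_K$, and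
$$h(T)v=P(hv)\qquad(v\in K,\ h\text{ a polynomial}).\tag{12}$$

Example. For $T=N$ we have $c=e_n$, $F_{e_j}=z^{n-j}$, $\omega=1$: the model of Section 5. For the $2\times2$ matrix $T$ above, $I-TT^*=cc^*$ with $c=(\frac{\sqrt3}4,\frac{\sqrt3}2)^T$, $T^2=\frac14I$ and $Tc=(\frac{\sqrt3}2,-\frac{\sqrt3}4)^T$, so $F_{e_1}=\bigl(\frac{\sqrt3}4+\frac{\sqrt3}2z\bigr)/\bigl(1-\frac{z^2}4\bigr)$. Its squared norm is $\bigl(\frac3{16}+\frac34\bigr)\sum_m16^{-m}=\frac{15}{16}\cdot\frac{16}{15}=1$, as it must be.

**Step B (certificate for a convex set).** The purpose of this step is to replace Step 1, with inequalities in place of orthogonality. Let $M\in\mathcal C$ have minimal norm $\delta$; it exists because $\mathcal C$ is closed. If $\delta=0$, then $0\in\mathcal C$ and both sides are $0$. Let $\delta>0$, $V=\ker(\delta^2I-M^*M)\subset\mathbb F^n$, and let $\mathcal R$ be the compact convex set of $\mathbb F$-Hermitian $\rho\ge0$ with range in $V$ and trace $1$. Let $D\in\mathcal C-M$. We claim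
$$\max_{\rho\in\mathcal R}\operatorname{Re}\operatorname{tr}(\rho M^*D)\ge0 .$$
If not, taking $\rho=vv^*$, for which $\operatorname{tr}(\rho M^*D)=\langle Dv,Mv\rangle$, we find $c_0>0$ with $\operatorname{Re}\langle Dv,Mv\rangle\le-2c_0$ for all unit $v\in V$. Let $U$ be the relatively open set of unit $v\in\mathbb F^n$ with $\operatorname{Re}\langle Dv,Mv\rangle<-c_0$; off $U$, $\|Mv\|^2\le\delta^2-\eta$ for some $\eta>0$, by compactness. For $t>0$, $\|(M+tD)v\|^2$ is at most $\delta^2-2tc_0+t^2\|D\|^2$ on $U$ and at most $\delta^2-\eta+2t\delta\|D\|+t^2\|D\|^2$ for unit $v$ off $U$. So $\|M+tD\|<\delta$ for small $t\in(0,1]$. But $M+tD\in\mathcal C$ by convexity, a contradiction.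

The set $\mathcal C-M$ is convex, and $(\rho,D)\mapsto\operatorname{Re}\operatorname{tr}(\rho M^*D)$ is $\mathbb R$-bilinear. Sion's theorem gives
$$\max_{\rho}\inf_D\operatorname{Re}\operatorname{tr}(\rho M^*D)=\inf_D\max_\rho\operatorname{Re}\operatorname{tr}(\rho M^*D)\ge0 .$$
Write an optimal $\rho$ by its spectral decomposition over $\mathbb F$ as $\rho=\sum_jv_jv_j^*$ with $0\ne v_j\in V$. Then
$$\sum_j\|v_j\|^2=1,\qquad\operatorname{Re}\sum_j\langle Dv_j,Mv_j\rangle\ge0\quad\text{for all }D\in\mathcal C-M .\tag{13}$$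

**Step C (collapse).** The purpose of this step is to repeat Steps 2 to 4 in $K$. $M$ is a polynomial in $T$, so it commutes with $T$; for $\mathbb F=\mathbb R$ its norm is unchanged by complexification. By Sarason's theorem there is $f\in H^\infty$ with $\|f\|_\infty=\delta$ and $Mv=P(fv)$ on $K$. For $v\in V$,
$$\delta\|v\|\ge\|fv\|\ge\|P(fv)\|=\|Mv\|=\delta\|v\| ,$$
so $fv=Mv\in K$. A nonzero $v=p/\omega\in V$ vanishes at only finitely many points of the circle, so $|f|=\delta$ a.e. there. Write $v_j=p_j/\omega$ and $Mv_j=s_j/\omega$ with polynomials $p_j,s_j$ over $\mathbb F$ of degree at most $n-1$. Then $fp_j=s_j$ in $\mathbb D$. Dividing $p_1,s_1$ by their greatest common divisor gives coprime $a,g$ over $\mathbb F$ with $fa=g$. As in Step 3, $gp_j=as_j$, so $p_j=aw_j$ and $s_j=gw_j$ with $w_j$ over $\mathbb F$ and $\deg w_j\le n-1-\max(\deg a,\deg g)$.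

By Lemma 4 choose $w$ over $\mathbb F$ with the same degree bound and $|w|^2=\sum_j|w_j|^2$ on the circle, and put $v=aw/\omega$. Since $\deg(aw)\le n-1$, $v$ lies in the range of the isometry over $\mathbb F$, so it represents a vector of $\mathbb F^n$. On the circle $|v|^2=\sum_j|v_j|^2$, hence $\|v\|=1$. Also $fv=gw/\omega\in K$, so $Mv=P(fv)=fv$ and $\|Mv\|=\delta$. For $D\in\mathcal C-M$, write $D=x(T)$. By (12), and because $fv,fv_j\in K$,
$$\langle Dv,Mv\rangle=\langle xv,fv\rangle=\frac1{2\pi}\int_0^{2\pi}x\,\overline f\,|v|^2d\theta=\sum_j\frac1{2\pi}\int_0^{2\pi}x\,\overline f\,|v_j|^2d\theta=\sum_j\langle Dv_j,Mv_j\rangle .$$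

**Step D (conclusion).** The purpose of this step is to compare norms. For $X=M+D\in\mathcal C$, (13) gives
$$\|Xv\|^2=\|Mv\|^2+2\operatorname{Re}\langle Dv,Mv\rangle+\|Dv\|^2\ge\delta^2 .$$
So $\inf_X\|Xv\|\ge\delta$, while $\inf_X\|Xb\|\le\|Mb\|\le\delta$ for all unit $b$. The maximum equals $\delta$ and is attained at $v$. This proves Theorem 7.

**Remark (eigenvalues of $T$).** The hypotheses on $T$ restrict its eigenvalues only to lie in $\mathbb D$. Given $\alpha_1,\dots,\alpha_n\in\mathbb D$, form $\Theta$, $\omega$ and $K=H^2\ominus\Theta H^2=\{p/\omega\}$ as in Step A, and let $T=PS|_K$, a complex $n\times n$ matrix in an orthonormal basis of $K$. Clearly $\|T\|\le1$. As $\Theta H^2$ is $S$-invariant, $K$ is $S^*$-invariant and $T^*=S^*|_K$, so $\|u\|^2-\|T^*u\|^2=|u(0)|^2$. This form has rank one, since $1/\omega\in K$ has value $1$ at $0$. Hence $I-TT^*$ and $I-T^*T$ have rank one. Next, $\prod_i(T-\alpha_i)v=P\bigl(\prod_i(z-\alpha_i)v\bigr)=0$, because $\prod_i(z-\alpha_i)H^2=\Theta H^2$. If $h$ has degree below $n$ and $h(T)=0$,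 then $hK\subset\Theta H^2$, hence $hH^2\subset\Theta H^2$; so $h$ vanishes at all $\alpha_i$ with multiplicity, and $h=0$. So the minimal polynomial of $T$ is $\prod_i(z-\alpha_i)$, and its eigenvalues with multiplicity are the $\alpha_i$.

**Remark (real versus complex).** For real $A=h(T)$ as in Theorem 7 with $\mathbb F=\mathbb R$, the real and complex versions of both values all agree. Write $p=p_1+ip_2$ with $p_1=\operatorname{Re}p$, $p_2$ having real coefficients; if $p(0)=1$, then $p_1(0)=1$. For real $b$, $\|p(A)b\|^2=\|p_1(A)b\|^2+\|p_2(A)b\|^2$. So $\|(\operatorname{Re}p)(A)b\|\le\|p(A)b\|$ and, taking a real maximal singular vector of $p_1(A)$, $\|(\operatorname{Re}p)(A)\|\le\|p(A)\|$. By the second inequality the complex ideal value equals the real one. By the first, real worst-case $\le$ complex worst-case. Altogether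
$$\text{real worst-case}\le\text{complex worst-case}\le\text{complex ideal}=\text{real ideal}=\text{real worst-case},$$
the last equality by Theorem 7. Some structural hypothesis on $A$ is necessary, by the $4\times4$ example of Toh (1997).
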